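# Triangles in space: embedded linear 3-graphs with quadratically many edges and linear spectral radius

## Four triangles on seven points

Take the square with corners
$$b_1=(0,0),\qquad c_1=(2,0),\qquad b_2=(2,2),\qquad c_2=(0,2),$$
its center $a_0=(1,1)$, and two outside points $a_1=(-1,1)$ and $a_{-1}=(3,1)$. Erect a triangle on each side of the square: on the bottom and top sides use the center,
$$\{a_0,b_1,c_1\},\qquad \{a_0,b_2,c_2\},$$
and on the left and right sides use the outside points,
$$\{a_1,b_1,c_2\},\qquad \{a_{-1},b_2,c_1\}.$$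

Let us check by hand how these solid triangles meet. The bottom one is $\{0\le y\le 1,\ y\le x\le 2-y\}$ and the top one is $\{1\le y\le 2,\ 2-y\le x\le y\}$, so they meet only in $a_0$. The left triangle lies in $x\le 0$. The bottom triangle has a point with $x=0$ only at $b_1$, the top one only at $c_2$, so the left triangle meets the bottom one in $b_1$ only and the top one in $c_2$ only. The right triangle lies in $x\ge2$, and in the same way it meets the bottom one in $c_1$ only and the top one in $b_2$ only. Left and right are disjoint. So any two triangles meet exactly in their common vertex, or not at all if they have none.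

There is a rule behind the labels: the triangle on the side $b_jc_k$ has third vertex $a_{k-j}$. Nothing stops us from writing down the rule for larger index sets. For $m\ge1$ let $T_m$ have the vertices $b_1,\dots,b_m$, $c_1,\dots,c_m$ and $a_d$ for $|d|\le m-1$, and the $m^2$ triples
$$\{a_{k-j},\,b_j,\,c_k\},\qquad 1\le j,k\le m .$$
It has $2m+(2m-1)=4m-1$ vertices. Our picture is $T_2$. The number of triples grows quadratically in the number of vertices, so it would be interesting if the picture could be continued.

In the plane it cannot, at least not with nondegenerate triangles. In a picture of $T_3$ in which triangles meet only in common vertices, the nine segments $b_jc_k$ would form a planar straight-line drawing of $K_{3,3}$: two of these segments belong to different triangles and so can meet only in a common vertex of the triangles, and a vertex $a_d$ does not lie on the opposite side of a nondegenerate triangle. More generally, suppose nondegenerate triangles in a plane, with $n\ge3$ vertices in all, meet pairwise in at most a common vertex. Their sides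 form a plane graph with three edges per triangle, so Euler's bound $3|E|\le 3n-6$ leaves at most $n-2$ triangles. In space no such bound is at hand. How many triangles can one place in space on $n$ points so that they meet only in common vertices?

## Faithful embeddings, the adjacency tensor, and the two theorems

**Definition (linear 3-uniform hypergraph).** A hypergraph $H=(V,E)$ is *3-uniform* if every edge is a 3-element subset of $V$, and *linear* if every two (distinct) edges have at most one vertex in common.

$T_m$ is linear: its edge is determined by $(j,k)$, the three vertices record $k-j$, $j$, $k$, and any two of the numbers $j,k,k-j$ determine the third. So two edges with two common vertices are equal.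

**Definition (the family $F_n$).** $F_n$ is the family of linear 3-uniform hypergraphs $H=(V,E)$ on $n$ vertices for which there is an injective $\phi:V\to\mathbb{R}^3$ such that
$$\operatorname{conv}\phi(e)\cap\operatorname{conv}\phi(f)=\operatorname{conv}\phi(e\cap f)\qquad\text{for all } e,f\in E,$$
the right side being empty if $e\cap f=\emptyset$. Let $f(n)$ be the maximum number of edges of a member of $F_n$.

The square above, placed in a plane of $\mathbb{R}^3$, shows $T_2\in F_7$. Kalai asked whether $f(n)=o(n^2)$. Károlyi and Solymosi showed that $f(n)=\Omega(n^{3/2})$.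

**Definition (adjacency tensor and spectral radius).** For a 3-uniform $H$ on $V=\{1,\dots,n\}$ the adjacency tensor $\mathcal A(H)$ has entries $a_{ijk}=\frac12$ if $\{i,j,k\}\in E$ and $a_{ijk}=0$ otherwise. A number $\lambda\in\mathbb{C}$ is an eigenvalue if some nonzero $x\in\mathbb{C}^n$ satisfies $\sum_{j,k}a_{ijk}x_jx_k=\lambda x_i^2$ for all $i$. The spectral radius $\rho(H)$ is the largest modulus of an eigenvalue; equivalently,
$$\rho(H)=\max\Big\{3\sum_{\{i,j,k\}\in E}x_ix_jx_k:\ x\in\mathbb{R}^n_{\ge0},\ \sum_i x_i^3=1\Big\}.\tag{1}$$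

The equivalence is a standard fact, and (1) is the only form we shall use.

*Example: one edge.* The eigenvalue equations are $x_2x_3=\lambda x_1^2$, $x_1x_3=\lambda x_2^2$, $x_1x_2=\lambda x_3^2$. If some $x_i$ is zero, say $x_1=0$, then $\lambda x_2^2=\lambda x_3^2=0$ and $\lambda=0$. Otherwise multiplying the three equations gives $\lambda^3=1$, and $\lambda=1$ occurs for $x=(1,1,1)$. So $\rho=1$. Formula (1) agrees: by AM–GM $3x_1x_2x_3\le x_1^3+x_2^3+x_3^3=1$, with equality when all three are equal.

*Example: a star.* Let $k$ edges $\{0,i,i'\}$, $1\le i\le k$, share the vertex $0$ and be otherwise disjoint. Drawn as a fan of triangles in disjoint angular sectors around one point of a plane, this lies in $F_{2k+1}$. By AM–GM, $\frac{x_0^3}{k}+x_i^3+x_{i'}^3\ge 3k^{-1/3}x_0x_ix_{i'}$. Summing over $i$ gives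
$$3\sum_i x_0x_ix_{i'}\le k^{1/3}\Big(x_0^3+\sum_i(x_i^3+x_{i'}^3)\Big)=k^{1/3},$$
with equality when $x_i^3=x_{i'}^3=x_0^3/k$ for all $i$. So $\rho=k^{1/3}$: one vertex of degree $(n-1)/2$ does not make the spectral radius linear in $n$.

The spectral analogue of Kalai's question, taken from the paper "Spectral extremal results for hypergraphs", asks whether $\max_{H\in F_n}\rho(H)=o(n)$. The answer to both questions is no, and the pattern $T_m$ provides it.

**Theorem 1.** For every $m\ge1$ the hypergraph $T_m$, with vertices $b_1,\dots,b_m$, $c_1,\dots,c_m$, $a_d$ $(|d|\le m-1)$ and the $m^2$ edges $\{a_{k-j},b_j,c_k\}$, $1\le j,k\le m$, belongs to $F_{4m-1}$. Explicit coordinates are given in (9) below.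

**Theorem 2.** For all $n\ge3$,
$$\frac{n-5}{4}\le\max_{H\in F_n}\rho(H)\le\frac{n-1}{2},\qquad \frac{(\max\{n-5,0\})^2}{12}\le f(n)\le\frac{n(n-1)}{6}.$$
So $\frac14\le\liminf_n\frac1n\max_{F_n}\rho\le\limsup_n\frac1n\max_{F_n}\rho\le\frac12$, and neither $\max_{F_n}\rho=o(n)$ nor $f(n)=o(n^2)$ holds. In other words $\max_{F_n}\rho=\Theta(n)$ and $f(n)=\Theta(n^2)$.

The extremal constants are not determined here.

## Counting: Theorem 2 from Theorem 1

All the geometry sits in Theorem 1. Let us first see that the rest is counting.

**Step 1: the upper bounds.** These use linearity only. In a linear 3-uniform hypergraph the edges through a vertex $i$ are otherwise disjoint, and each uses two of the other $n-1$ vertices, so the degree satisfies $d_i\le\frac{n-1}2$. Hence $|E|=\frac13\sum_i d_i\le\frac{n(n-1)}6$. For $x\ge0$ with $\sum_i x_i^3=1$, AM–GM in the form $x_ix_jx_k\le\frac13(x_i^3+x_j^3+x_k^3)$ gives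
$$3\sum_{\{i,j,k\}\in E}x_ix_jx_k\le\sum_{\{i,j,k\}\in E}(x_i^3+x_j^3+x_k^3)=\sum_i d_ix_i^3\le\frac{n-1}2,$$
so $\rho(H)\le\frac{n-1}2$ by (1).

**Step 2: many edges force a large $\rho$.** Put $x_i=n^{-1/3}$ for all $i$ in (1). This gives
$$\rho(H)\ge\frac{3|E|}{n}.\tag{2}$$
For $T_m$ this reads $\rho(T_m)\ge\frac{3m^2}{4m-1}$, which is already linear in the number of vertices. So Theorem 1 settles both questions, and the next step only improves the constant, by discarding the $a_d$ of small degree.

**Step 3: the central part of $T_m$.** Let $m=2D+1$ be odd. Let $H_m$ have the vertices $b_j$, $c_k$ and only those $a_d$ with $|d|\le D$, and those edges of $T_m$ that contain one of these $a_d$. It has $2m+(2D+1)=3m$ vertices, and it inherits linearity and the embedding from $T_m$, so $H_m\in F_{3m}$. There are $m-i$ pairs $(j,k)$ with $k-j=i$, and as many with $k-j=-i$. The discarded pairs have $D+1\le i\le m-1$, so $m-i$ runs over $1,\dots,m-1-D=D$, and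
$$|E(H_m)|=m^2-2\sum_{t=1}^{D}t=m^2-D(D+1)=m^2-\frac{m^2-1}4=\frac{3m^2+1}4 .$$
By (2), $\rho(H_m)\ge\frac{3|E(H_m)|}{3m}=\frac{3m^2+1}{4m}>\frac{3m}4$.

**Step 4: all $n\ge3$.** Let $m$ be the largest odd integer with $3m\le n$. Then $3(m+2)\ge n+1$, so $m\ge\frac{n-5}3$. Add $n-3m$ isolated vertices to $H_m$ and map them to arbitrary new distinct points. The condition defining $F_n$ concerns only edges, so it is unaffected, and $\rho$ does not decrease, since a vector admissible in (1) can be extended by zeros. The resulting $H\in F_n$ has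
$$\rho(H)\ge\frac{3m}4\ge\frac{n-5}4,\qquad |E(H)|=\frac{3m^2+1}4\ge\frac{(\max\{n-5,0\})^2}{12}.$$
The last inequality is trivial for $n\le5$, and for $n\ge5$ it follows from $\frac34m^2\ge\frac34\cdot\frac{(n-5)^2}{9}$. This proves Theorem 2, given Theorem 1. $\square$

It remains to embed $T_m$.

## Triangles with a vertex at infinity

Each $a_d$ is shared by many triangles. It is convenient to push $a_d$ to infinity: the triangles at $a_d$ then become half-strips in one common direction. The price is a projective change of coordinates at the end. Let us fix it now. Put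
$$\ell(x,y,z)=1+x+y,\qquad \Phi(P)=\frac{P}{\ell(P)}\quad\text{on } U=\{P\in\mathbb{R}^3:\ell(P)>0\}.$$
If $(p,q,r)=\Phi(x,y,z)$, then $1-p-q=\frac1{1+x+y}>0$. Hence $\Phi(U)\subset\{p+q<1\}$, and $\Phi$ is injective with inverse $(p,q,r)\mapsto\frac{(p,q,r)}{1-p-q}$.

*Example.* The ray $(0,0,1)+t(1,1,0)$, $t\ge0$, is sent to the points $\frac{(t,t,1)}{1+2t}=(1-u)(0,0,1)+u\,(\tfrac12,\tfrac12,0)$ with $u=\frac{2t}{1+2t}\in[0,1)$. This is the segment from $(0,0,1)$ to $(\frac12,\frac12,0)$ without its far end. The far end depends only on the direction of the ray.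

**Lemma 1.** Let $b,c$ be points with nonnegative first two coordinates, let $\sigma>0$, $v=(1,\sigma,0)$ and
$$S=\{(1-\lambda)b+\lambda c+t v:\ 0\le\lambda\le1,\ t\ge0\},\qquad a=\frac{(1,\sigma,0)}{1+\sigma}.$$
Then $S\subset U$, $a\notin\Phi(U)$, and $\Phi(S)=\operatorname{conv}\{a,\Phi(b),\Phi(c)\}\setminus\{a\}$.

*Proof.* All points of $S$ have nonnegative first two coordinates, so $S\subset U$. The coordinates of $a$ satisfy $p+q=1$, so $a\notin\Phi(U)$. For $P=(1-\lambda)b+\lambda c+tv$ we have $\ell(P)=(1-\lambda)\ell(b)+\lambda\ell(c)+t(1+\sigma)$. Since $b=\ell(b)\Phi(b)$, $c=\ell(c)\Phi(c)$, $v=(1+\sigma)a$, we get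
$$\Phi(P)=\frac{(1-\lambda)\ell(b)\,\Phi(b)+\lambda\ell(c)\,\Phi(c)+t(1+\sigma)\,a}{(1-\lambda)\ell(b)+\lambda\ell(c)+t(1+\sigma)}.$$
This is a convex combination, and it is not $a$ because $a\notin\Phi(U)$. Conversely, take a point of the triangle other than $a$, say $\alpha\Phi(b)+\beta\Phi(c)+\gamma a$ with nonnegative weights of sum $1$ and $\gamma<1$. Then $N=\frac{\alpha}{\ell(b)}+\frac{\beta}{\ell(c)}>0$, and we may put
$$1-\lambda=\frac{\alpha}{\ell(b)N},\qquad \lambda=\frac{\beta}{\ell(c)N},\qquad t=\frac{\gamma}{(1+\sigma)N}.$$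
The first two are nonnegative and add up to $1$. The three numerator weights above become $\frac\alpha N,\frac\beta N,\frac\gamma N$, and the denominator becomes $\frac1N$. So $\Phi(P)$ is the given point. $\square$

So the task is to place points $b_j,c_k$ and directions $v_d=(1,\sigma_d,0)$ such that the half-strips $S_{jk}$ spanned by $b_j$, $c_k$ and $v_{k-j}$ meet only in common points $b_j$ or $c_k$. Since the directions are horizontal, we can work slice by slice: at each height $z$ the slice of a half-strip is empty or a ray, and we only have to compare rays in a plane. The following lemma does the comparing.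

**Lemma 2 (rays).** Let $\sigma>\sigma'>0$. Let $R$ be the ray from $(X,Y)$ with slope $\sigma$ and $R'$ the ray from $(X',Y')$ with slope $\sigma'$, both in the direction of increasing first coordinate. Then $R\cap R'=\emptyset$ if either

- (i) $X'\ge X$ and $Y'<Y+\sigma(X'-X)$, or
- (ii) $X'\le X$ and $Y>Y'+\sigma'(X-X')$.

*Proof.* For $x\ge\max(X,X')$, where both rays are defined, the height of $R$ minus the height of $R'$ is $\big(Y+\sigma(x-X)\big)-\big(Y'+\sigma'(x-X')\big)$, which is nondecreasing in $x$. At $x=\max(X,X')$ it is positive: this is exactly (i) if the maximum is $X'$, and (ii) if it is $X$. $\square$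

In words: at the first abscissa where both rays exist, the steeper one must already be on top. If it is not, the difference is $\le0$ there and tends to $+\infty$, so the rays do meet.

## Equal heights: a collision in the plane $z=1$

The natural first design is to put the $b_j$ and the $c_k$ on two skew lines:
$$b_j=(x_j,0,-1),\qquad c_k=(0,y_k,1),$$
with distinct $x_j>0$ and distinct $y_k>0$. Then the segments $b_jc_k$ are fine. At a height $-1<z<1$ the segment $b_jc_k$ passes through $\big(x_j\frac{1-z}2,\,y_k\frac{1+z}2\big)$, and this point determines $j$ and $k$, so two of the segments can meet only in common endpoints. Now add directions $v_d=(1,\sigma_d,0)$ with distinct $\sigma_d>0$. Can $x_j,y_k,\sigma_d$ be chosen so that the half-strips are as we want?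

For $m\ge3$ they cannot. Look at the top plane $z=1$. There the slice of $S_{jk}$ is the ray from $(0,y_k)$ with slope $\sigma_{k-j}$. From $(0,y_1)$ we see rays with the slopes $\sigma_0$ (from $j=1$) and $\sigma_{-1}$ (from $j=2$). From $(0,y_2)$ we also see rays with these two slopes (from $j=2$ and $j=3$). From the upper of the two points take the ray with the smaller slope, from the lower point the ray with the larger slope. These two rays meet, at the abscissa $\frac{|y_1-y_2|}{|\sigma_0-\sigma_{-1}|}>0$. The two half-strips concerned have either the common vertex $b_2$ or (from $j=1$ and $j=3$) no common vertex, and the meeting point, at height $1$, is not $b_2$. So the design fails, whatever the numbers are.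

The reason is that all the rays issuing from all the $c_k$ lie in the same plane $z=1$ and have their starting points on one line there, so no shift is available to separate them. The same happens with the $b_j$ at $z=-1$ in principle. The remedy is to give the $c_k$ pairwise different heights, and likewise the $b_j$. Then in the plane through $c_k$, a half-strip ending at a lower $c_{k'}$ is no longer present, and a half-strip ending at a higher $c_{k'}$ has its starting point away from the line $x=0$. Second, the coordinates and the slopes should be chosen on widely separated scales, so that in every comparison of Lemma 2 one term dominates and Lemma 2 can be checked by looking at exponents.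

## Staggered heights and geometric scales

Fix $m\ge1$ and put
$$\tau=8m,\qquad M=100m^2,\qquad h_i=2-\frac im\quad(1\le i\le m).$$
Then $1\le h_i<2$, and $h_i-h_{i'}\ge\frac1m$ whenever $i<i'$: a larger index means a smaller height. We use the letters $b_j,c_k$ also for the points
$$b_j=(M^{-j},0,-h_j),\qquad c_k=(0,M^{-k},h_k),\qquad \sigma_d=\frac{M^{-d}}\tau,\qquad v_d=(1,\sigma_d,0),\tag{3}$$
and set, for $1\le j,k\le m$ and $d=k-j$,
$$S_{jk}=\{(1-\lambda)b_j+\lambda c_k+t\,v_d:\ 0\le\lambda\le1,\ t\ge0\}.$$

**The slices.** A point of $S_{jk}$ has height $z=-(1-\lambda)h_j+\lambda h_k$. So the slice at height $z$ is nonempty exactly when $-h_j\le z\le h_k$, and then $\lambda=\frac{z+h_j}{h_j+h_k}$. The slice is the ray with slope $\sigma_{k-j}$, in the direction of increasing first coordinate, that starts at $(X,Y)$ with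
$$X=M^{-j}\,\frac{h_k-z}{s},\qquad Y=M^{-k}\,\frac{z+h_j}{s},\qquad s=h_j+h_k\in[2,4).\tag{4}$$
In particular
$$0\le X\le M^{-j},\qquad 0\le Y\le M^{-k},\qquad \sigma_{k-j}M^{-j}=\frac{M^{-k}}\tau .\tag{5}$$
The last identity explains the choice of slopes: over a horizontal distance $M^{-j}$, the largest possible value of $X$, the ray climbs $M^{-k}/\tau$, which is the natural size of $Y$ divided by $\tau$.

**The constants.** We shall use the following inequalities, all clear from $M=100m^2$, $\tau=8m$, $m\ge1$:
$$M>8m\tau=64m^2,\qquad M>8\tau>4\tau,\qquad M>8m,\qquad M>8.\tag{6}$$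

*Why $\tau$ is there.* Suppose we took $\tau=1$ and looked at two half-strips with the same $d=k-j$. Their slices are parallel rays, and the slice of $S_{jk}$ lies on the line $y-\sigma_d x=L$ with $L=Y-\sigma_dX=\frac{M^{-k}}{s}\big[(z+h_j)-(h_k-z)\big]$. At $z=\frac{h_k-h_j}2=-\frac d{2m}$ this is $0$, and this height is the same for all pairs with $k-j=d$. So at this height their rays lie on one line through the origin and overlap. Dividing the slopes by $\tau=8m$ avoids this, as Case 0 below will show.

*The case $m=2$ by hand.* Here $\tau=16$, $M=400$, $h_1=\frac32$, $h_2=1$, and $\sigma_{-1}=25$, $\sigma_0=\frac1{16}$, $\sigma_1=\frac1{6400}$. At height $z=0$, formula (4) gives these starting points: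
$$S_{11}:\big(\tfrac1{800},\tfrac1{800}\big),\quad S_{12}:\big(\tfrac1{1000},\tfrac3{800000}\big),\quad S_{21}:\big(\tfrac3{800000},\tfrac1{1000}\big),\quad S_{22}:\big(\tfrac1{320000},\tfrac1{320000}\big),$$
with slopes $\frac1{16},\frac1{6400},25,\frac1{16}$. Three typical comparisons:

- $S_{11}$ and $S_{22}$ are parallel, on lines with $L=\frac{15}{16}\cdot\frac1{800}$ and $L=\frac{15}{16}\cdot\frac1{320000}$, so they are disjoint at this height.
- $S_{11}$ is steeper than $S_{12}$ and starts further right. At $x=\frac1{800}$ it is at height $\frac1{800}$, and $S_{12}$ is only at $\frac3{800000}+\frac1{6400}\cdot\frac1{4000}$, so (ii) holds.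
- $S_{21}$ is steeper than $S_{11}$ and starts further left. At $x=\frac1{800}$ it has climbed above $25\big(\frac1{800}-\frac3{800000}\big)>\frac1{40}$, and $S_{11}$ starts at height $\frac1{800}$, so (i) holds.

## The half-strips meet only in common vertices

**Proposition.** Let $(j,k)\ne(j',k')$. Then $S_{jk}\cap S_{j'k'}$ equals $\{b_j\}$ if $j=j'$, equals $\{c_k\}$ if $k=k'$, and is empty otherwise.

*Proof.* Write $S=S_{jk}$, $S'=S_{j'k'}$, $d=k-j$, $d'=k'-j'$, $\sigma=\sigma_d$, $\sigma'=\sigma_{d'}$. Let $X,Y,s$ be as in (4), and $X',Y',s'$ the same quantities for $(j',k')$. Exchanging the two pairs if necessary, we assume $d\le d'$, and $j<j'$ if $d=d'$. The set $S\cap S'$ is the union of the intersections of slices at the same height, so we compare the slices at every $z$ for which both are nonempty. Call them $R$ (for $S$) and $R'$ (for $S'$).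

Case 0 treats parallel rays. Otherwise $d<d'$, so $\sigma>\sigma'$, the ray $R$ is the steeper one, and we must show that $R$ is on top at abscissa $\max(X,X')$. Cases 1, 2, 3 are $j'=j$, $j'>j$, $j'<j$.

**Case 0: $d=d'$, $j<j'$.** The purpose is to show that the parallel rays lie on different lines. Here $k'-k=j'-j>0$, so $h_{j'}<h_j$ and $h_{k'}<h_k$, and the common heights are $z\in[-h_{j'},h_{k'}]$. The rays lie on $y-\sigma x=L$ and $y-\sigma x=L'$, where by (4) and (5)
$$L=Y-\sigma X=\frac{M^{-k}}{s}\Big[(z+h_j)-\frac{h_k-z}{\tau}\Big].$$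
By the staggering, $z+h_j\ge h_j-h_{j'}\ge\frac1m$. Also $h_k-z\le h_k+h_{j'}<4$. So the bracket is at least $\frac1m-\frac4{8m}=\frac1{2m}$, and with $s<4$,
$$L\ge\frac{M^{-k}}4\cdot\frac1{2m}=\frac{M^{-k}}{8m}.$$
On the other hand $L'=Y'-\sigma X'\le Y'\le M^{-k'}\le M^{-k-1}<\frac{M^{-k}}{8m}\le L$, because $M>8m$. The lines are distinct, so $S\cap S'=\emptyset$.

From now on $d<d'$, hence $\sigma>\sigma'$.

**Case 1: $j'=j$.** The half-strips share $b_j$, and we show that at every height above that of $b_j$ the steeper ray is on top. From $d<d'$ we get $k'>k$, so $h_{k'}<h_k$ and $s'<s$. Put $y=z+h_j\ge0$, the height above $b_j$. Since $h_k-z=s-y$ and $h_{k'}-z=s'-y$, (4) gives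
$$X=M^{-j}\Big(1-\frac ys\Big),\quad X'=M^{-j}\Big(1-\frac y{s'}\Big)\le X,\quad Y=M^{-k}\frac ys\ge M^{-k}\frac y4,\quad Y'=M^{-k'}\frac y{s'} .$$
So we want (ii). We have $X-X'\le M^{-j}\frac y{s'}$, and $\sigma'M^{-j}=\sigma_{k'-j}M^{-j}=\frac{M^{-k'}}\tau$ by (5). Therefore
$$Y'+\sigma'(X-X')\le M^{-k'}\frac y{s'}\Big(1+\frac1\tau\Big)\le M^{-k'}y\le M^{-k-1}y,$$
using $s'\ge2$ and $\tau\ge8$. Since $M>4$, we have $M^{-k-1}y<M^{-k}\frac y4\le Y$ whenever $y>0$, and (ii) holds. For $y=0$ both rays start at $(M^{-j},0)$, that is, at $b_j$, and have different slopes, so they meet only there. Hence $S\cap S'=\{b_j\}$.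

**Case 2: $j'>j$.** Here $S'$ lives on smaller scales in both coordinates, and $R$ starts well above anything $R'$ reaches by then. From $k'-j'>k-j$ we get $k'\ge k+(j'-j)+1>k$. Thus $h_{j'}<h_j$, $h_{k'}<h_k$, and the common heights are $z\in[-h_{j'},h_{k'}]$. By the staggering, $h_k-z\ge h_k-h_{k'}\ge\frac1m$ and $z+h_j\ge h_j-h_{j'}\ge\frac1m$. With $s<4$, (4) yields
$$X\ge\frac{M^{-j}}{4m}\ge M^{-j-1}\ge M^{-j'}\ge X',\qquad Y\ge\frac{M^{-k}}{4m}.$$
So we want (ii). First, $Y'\le M^{-k'}\le M^{-k-1}$. Second, since $k'-j'+j\ge k+1$,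
$$\sigma'(X-X')\le\sigma'M^{-j}=\frac{M^{-(k'-j'+j)}}\tau\le M^{-k-1}.$$
Since $M>8m$, we get $Y'+\sigma'(X-X')\le2M^{-k-1}<\frac{M^{-k}}{4m}\le Y$, so (ii) holds and $S\cap S'=\emptyset$.

**Case 3: $j'<j$.** Now $R'$ tends to start far to the right, at scale $M^{-j'}$, and by then the steeper ray $R$ has had room to climb. Put $e=j-j'\ge1$ and $K=k-e$. From $k'-j'>k-j$ we get $k'>k-e$, so
$$k'\ge K+1,\qquad k=K+e\ge K+1,\qquad \sigma M^{-j'}=\frac{M^{-(k-j+j')}}\tau=\frac{M^{-K}}\tau .\tag{7}$$
So over a distance comparable to $M^{-j'}$ the ray $R$ climbs about $M^{-K}/\tau$, while $Y'\le M^{-k'}\le M^{-K-1}$. The danger is that $X'$ may be much smaller than $M^{-j'}$, which happens when $z$ is close to $h_{k'}$. We therefore split according to $k'$ and $z$. Since $h_j<h_{j'}$, the common heights are $-h_j\le z\le\min(h_k,h_{k'})$.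

**Case 3a: $k'=k$.** The half-strips share $c_k$, and all quantities are linear in the depth below $c_k$. We have $s'=h_{j'}+h_k>s$. Put $w=h_k-z\ge0$. Since $z+h_j=s-w$ and $z+h_{j'}=s'-w$,
$$X=M^{-j}\frac ws,\quad X'=M^{-j'}\frac w{s'},\quad Y=M^{-k}\Big(1-\frac ws\Big),\quad Y'=M^{-k}\Big(1-\frac w{s'}\Big).$$
We have $M^{-j'}\ge M\cdot M^{-j}$ and $\frac M{s'}\ge\frac M4\ge\frac12\ge\frac1s$, hence $X'\ge X$, and we want (i). On one side,
$$Y'-Y=M^{-k}w\Big(\frac1s-\frac1{s'}\Big)\le\frac12M^{-k}w .$$
On the other side, $\sigma M^{-j'}=\frac{M^{-K}}\tau$ by (7) and $\sigma M^{-j}=\frac{M^{-k}}\tau$ by (5), and $M^{-K}\ge M\cdot M^{-k}$ since $e\ge1$. So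
$$\sigma(X'-X)=w\Big[\frac{M^{-K}}{\tau s'}-\frac{M^{-k}}{\tau s}\Big]\ge wM^{-k}\Big[\frac M{4\tau}-\frac1{2\tau}\Big].$$
As $M\ge4\tau$ and $\tau>1$, the last bracket is at least $1-\frac1{2\tau}>\frac12$. So for $w>0$ we get $\sigma(X'-X)>Y'-Y$, which is (i). For $w=0$ both rays start at $(0,M^{-k})$, that is, at $c_k$, and have different slopes, so they meet only there. Hence $S\cap S'=\{c_k\}$.

**Case 3b: $k'\ne k$ and $z\le0$.** Here $z$ is far below $h_{k'}$, so $X'$ has its full size. Indeed $h_{k'}-z\ge1$ gives $X'\ge\frac14M^{-j'}$, and $X\le M^{-j}\le M^{-j'-1}$, so $X'-X\ge\big(\frac14-\frac1M\big)M^{-j'}\ge\frac18M^{-j'}$ because $M\ge8$. By (7) and $M>8\tau$,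
$$Y'\le M^{-k'}\le M^{-K-1}<\frac{M^{-K}}{8\tau}\le\sigma(X'-X)\le Y+\sigma(X'-X),$$
so (i) holds.

**Case 3c: $k'>k$ and $z>0$.** Here $z$ may reach $h_{k'}$, so nothing can be said about $X'$, but now $Y$ is large compared with $Y'$. Since $z+h_j\ge1$, we have $Y\ge\frac14M^{-k}$, and $Y'\le M^{-k'}\le M^{-k-1}<Y$. If $X'\ge X$, then $Y'<Y\le Y+\sigma(X'-X)$, which is (i). If $X'\le X$, then
$$\sigma'(X-X')\le\sigma'M^{-j}=\frac{M^{-(k'-j'+j)}}\tau=\frac{M^{-k'-e}}\tau\le M^{-k-1},$$
so $Y'+\sigma'(X-X')\le2M^{-k-1}<\frac14M^{-k}\le Y$ because $M>8$, which is (ii).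

**Case 3d: $k'<k$ and $z>0$.** This is where the flat design collided, and where the staggering of the $c_k$ keeps $X'$ away from $0$. The common heights end at $h_k$, and $z\le h_k\le h_{k'}-\frac1m$. So $X'\ge\frac{M^{-j'}}{4m}$. Also $X\le M^{-j}\le M^{-j'-1}$, so $X'-X\ge\big(\frac1{4m}-\frac1M\big)M^{-j'}\ge\frac{M^{-j'}}{8m}$ because $M\ge8m$. By (7) and $M>8m\tau$,
$$Y'\le M^{-k'}\le M^{-K-1}<\frac{M^{-K}}{8m\tau}\le\sigma(X'-X)\le Y+\sigma(X'-X),$$
so (i) holds.

If $k'\ne k$, then at every common height one of 3b, 3c, 3d applies, so $S\cap S'=\emptyset$. All cases are covered. $\square$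

The strongest demand on $M$ comes from Case 3d, where $M>8m\tau=64m^2$ is needed. This is why $M$ is of order $m^2$.

## Back to finite triangles: proof of Theorem 1

**Step 1: the map.** We apply $\Phi$ to the points in (3), and send $a_d$ to the image of the point at infinity in direction $v_d$:
$$\phi(b_j)=\Phi(b_j),\qquad\phi(c_k)=\Phi(c_k),\qquad\phi(a_d)=\frac{(1,\sigma_d,0)}{1+\sigma_d}.\tag{8}$$
Written out, with $\tau=8m$, $M=100m^2$, $h_i=2-\frac im$,
$$\phi(b_j)=\frac{(M^{-j},0,-h_j)}{1+M^{-j}},\qquad \phi(c_k)=\frac{(0,M^{-k},h_k)}{1+M^{-k}},\qquad \phi(a_d)=\frac{(\tau,M^{-d},0)}{\tau+M^{-d}}.\tag{9}$$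

**Step 2: $\phi$ is injective.** The points $\phi(a_d)$ lie in the plane $p+q=1$ and are distinct, because their second and first coordinates have the distinct ratios $\sigma_d$. The points $b_j,c_k$ of (3) are distinct and lie in $U$, so their images under the injective map $\Phi$ are distinct and lie in $p+q<1$.

**Step 3: how two triangles meet.** Take distinct edges of $T_m$, given by $(j,k)\ne(j',k')$, with $d=k-j$, $d'=k'-j'$. By Lemma 1 the convex hulls of their images are
$$\Phi(S_{jk})\cup\{\phi(a_d)\}\qquad\text{and}\qquad\Phi(S_{j'k'})\cup\{\phi(a_{d'})\}.$$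
The points $\phi(a_d)$ and $\phi(a_{d'})$ are not in $\Phi(U)$, and $\Phi$ is injective. So the hulls meet exactly in
$$\Phi(S_{jk}\cap S_{j'k'})\ \cup\ \big(\{\phi(a_d)\}\cap\{\phi(a_{d'})\}\big).\tag{10}$$

**Step 4: comparison with the common vertex.** We saw that $T_m$ is linear, so the two edges have at most one common vertex. We evaluate (10) with the Proposition.

- If $j=j'$, then $k\ne k'$ and $d\ne d'$, and (10) is $\{\phi(b_j)\}$.
- If $k=k'$, then $j\ne j'$ and $d\ne d'$, and (10) is $\{\phi(c_k)\}$.
- If $d=d'$, then $j\ne j'$ and $k\ne k'$, so the first part of (10) is empty and (10) is $\{\phi(a_d)\}$.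
- If $j\ne j'$, $k\ne k'$ and $d\ne d'$, then (10) is empty, and the edges are disjoint.

In each case (10) is the convex hull of the image of the set of common vertices. For two equal edges the condition in the definition of $F_n$ is trivial. Hence $T_m\in F_{4m-1}$. $\square$

The triangles obtained are nondegenerate, although the definition of $F_n$ does not ask for it. The point $\phi(b_j)$ has negative height and $\phi(c_k)$ has positive height, so the line through them meets the plane of height $0$ in a single point. That point lies on the segment between them and therefore satisfies $p+q<1$, whereas $\phi(a_d)$ has height $0$ and satisfies $p+q=1$.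

With Theorem 1 proved, the counting in Steps 1–4 of the proof of Theorem 2 is unconditional, and $\max_{H\in F_n}\rho(H)\ge\frac{n-5}4$ and $f(n)\ge\frac{(\max\{n-5,0\})^2}{12}$ hold for all $n\ge3$.
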